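\title{Acute triangulations of doubled planar convex bodies}

\begin{abstract}
The double $2K$ of a planar convex body $K$ is the surface obtained by gluing two copies of $K$ along their boundaries. We prove that every such surface has a geodesic triangulation all of whose angles are acute. More precisely, let $\alpha_*$ be the smallest angle of a tangent cone of $K$ at a boundary point, and let $m(K)$ be the infimum, over geodesic triangulations of $2K$, of the largest angle. Then $\pi/2-\alpha_*/3\le m(K)\le\max\{2\pi/5,\ \pi/2-\alpha_*/6\}$, and $m(K)=2\pi/5$ when $\partial K$ is $C^1$. The triangulations come from a fine equilateral mesh on an icosahedron with one vertex star removed. The mesh is mapped conformally onto $K$, and the large corners of $K$ are placed at mesh vertices by simultaneous Diophantine approximation.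
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

A \emph{planar convex body} is a compact convex set $K\subset\mathbb C$ with nonempty interior. Take a second copy $K'$ of $K$ and glue each point of $\partial K$ to the corresponding point of $\partial K'$. The resulting surface $2K$ is the \emph{double} of $K$, and $K$, $K'$ are its \emph{sides}. It is homeomorphic to the sphere; it is also called a degenerate convex surface, because it is the limit of a sequence of convex surfaces. For $A\subset K$ we write $A'$ for the copy of $A$ in $K'$. The \emph{folding map} $\Phi:2K\to K$ is the identity on $K$ and sends $x'$ to $x$. The length of a curve in $2K$ is the Euclidean length of its image under $\Phi$, the distance of two points is the infimum of the lengths of the curves joining them, and a \emph{shortest path} is a curve whose length equals the distance of its ends.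

A \emph{triangle} in $2K$ is a closed disc bounded by three shortest paths, its \emph{edges}, that meet only at common endpoints, its \emph{vertices}. A triangle may have interior points on both sides of $2K$. A \emph{geodesic triangulation} of $2K$ is a finite collection of triangles that covers $2K$ and in which the intersection of any two triangles is empty, a vertex of both, or an edge of both.

To measure angles we need the local shape of $2K$. For $x\in\partial K$ the \emph{tangent cone} of $K$ at $x$ is the closure of $\bigcup_{t>0}t(K-x)$. It is a convex sector whose angle we denote by $\alpha(x)\in(0,\pi]$; its two boundary rays are the \emph{one-sided tangents}, the limits of the directions of $q-x$ as $q\to x$ along $\partial K$ from one side. The point $x$ is a \emph{corner} if $\alpha(x)<\pi$. The directions at a point $x\in 2K$ form a circle. Its length, the \emph{total angle} at $x$, is $2\pi$ if $x\notin\partial K$. If $x\in\partial K$, the circle consists of two arcs of length $\alpha(x)$, one for each side, glued at the one-sided tangents, and the total angle is $2\alpha(x)$. Every shortest path starts with a straight segment in one side (Lemma~\ref{lem:paths}), so it has a direction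 at its starting point. The two edges of a triangle at a vertex cut the circle of directions into two arcs, and the \emph{angle} of the triangle is the length of the arc that points into the triangle. One can also measure the angle between the two edges as shortest paths, which is the length of the shorter arc. That number never exceeds ours, so a triangulation that is acute in our sense is acute in both. A triangulation is \emph{acute} if all its angles are less than $\pi/2$.

The question we answer is posed in \cite{problem}: \emph{does the double of every planar convex body admit an acute geodesic triangulation?}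

\subsection*{What stands in the way}

The first attempt is to triangulate $K$ in the plane and take two copies. This works if $K$ is a polygon with an acute planar triangulation in which each triangle meets $\partial K$ in nothing, one vertex or one edge. For any other $K$ it is impossible: if every triangle of $2K$ lay in one side, then $K$ would be a finite union of planar triangles, hence a polygon. So in general some triangles must cross $\partial K$, and $\partial K$ is where all the curvature of $2K$ sits. A triangle that crosses $\partial K$ has angle sum $\pi$ plus twice the amount by which $\partial K$ turns inside it (Corollary~\ref{cor:sum}), and an acute triangle has angle sum below $3\pi/2$. In particular a corner $c$ inside a triangle raises the angle sum by $2(\pi-\alpha(c))$, and $K$ may have infinitely many corners, even a dense set of them (take the graph of a convex function whose derivative jumps at every rational point), while a triangulation has finitely many vertices.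

On the other hand, $\partial K$ turns by $2\pi$ in total. So only finitely many corners are large, and away from them small triangles see little turning and are almost Euclidean. This suggests the answer yes, with the large corners used as vertices. It also suggests that the margin $\pi/2-(\text{largest angle})$ depends on $K$. At a sharp corner $c$ at least three triangles share the small total angle $2\alpha(c)$; one of them is a needle, and the other two angles of a needle add up to almost $\pi$. If there are no corners, a different obstruction appears: Euler's formula forces a vertex of degree at most five, and five angles that add up to $2\pi$ cannot all be smaller than $2\pi/5$. The theorems below show that these two effects govern the problem.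

\subsection*{Results}

Put $\alpha_*=\min_{x\in\partial K}\alpha(x)$. The minimum exists and is positive (Section~\ref{sec:turning}).

\begin{theorem}\label{thm:main}
For every planar convex body $K$ and every $\varepsilon>0$, the double $2K$ has a geodesic triangulation with all angles at most
\[
\max\Big\{\frac{2\pi}5,\ \frac\pi2-\frac{\alpha_*}6\Big\}+\varepsilon ,
\]
with all triangles of diameter less than $\varepsilon$, and with every edge a straight segment lying in one side of $2K$. For small $\varepsilon$ this triangulation is acute. Hence every double $2K$ admits an acute triangulation.
\end{theorem}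

\begin{theorem}\label{thm:sharp}
Let $m(K)$ be the infimum, over geodesic triangulations of $2K$, of the largest angle.
\begin{enumerate}
\item[(1)] We have $\frac\pi2-\frac{\alpha_*}3\le m(K)\le\max\big\{\frac{2\pi}5,\ \frac\pi2-\frac{\alpha_*}6\big\}$. In particular, if $\alpha_*\le3\pi/5$, then $\frac{\alpha_*}6\le\frac\pi2-m(K)\le\frac{\alpha_*}3$. So no bound less than $\pi/2$ serves all $K$, and the order of the margin is sharp.
\item[(2)] If $\partial K$ is $C^1$, then $m(K)=2\pi/5$, and for each $\varepsilon>0$ there are triangulations with all angles in $(54^\circ-\varepsilon,\,72^\circ+\varepsilon)$.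
\end{enumerate}
\end{theorem}

For example, $m(K)=72^\circ$ for a disc, $60^\circ\le m(K)\le75^\circ$ for a square, and $70^\circ\le m(K)\le80^\circ$ for an equilateral triangle.

\subsection*{The method}

A conformal map $F$ preserves the shape of infinitesimal triangles. A triangle of size $1/n$ is distorted by about $|F''/F'|/n$, so the image of a fine equilateral mesh is almost equilateral wherever $|F''/F'|$ is small compared with $n$. We map a fixed disc $\Sigma$, tiled by equilateral triangles, conformally onto $K$, subdivide each tile into $n^2$ triangles, join the images of the vertices by straight segments, and double. For a convex target, $F''/F'$ is a Cauchy integral of the measure that records how $\partial K$ turns. It follows that the distortion is small except within distance $O(1/n)$ of finitely many points: the cone points of $\Sigma$ and the preimages of the large corners. Near these points $F$ looks like a power map $z^\beta$, and everything reduces to the shape of the image of the triangular lattice under $z^\beta$.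

Section~\ref{sec:double} collects the geometry of $2K$, and Section~\ref{sec:lower} derives the lower bounds from it. Section~\ref{sec:power} treats the power maps, which are the construction in its smallest case. Sections~\ref{sec:conformal} and~\ref{sec:shape} build the map $F$ and control the image triangles, and Section~\ref{sec:assemble} assembles them into a triangulation of $2K$.

\section{Geometry of the double}\label{sec:double}

\subsection{Segments and shortest paths}

\begin{lemma}\label{lem:segment}
Let $s\subset K$ be a segment. If a relative interior point of $s$ lies on $\partial K$, or if $s$ starts at a point of $\partial K$ in the direction of a one-sided tangent, then $s\subset\partial K$. In particular, a chord between two points of $\partial K$ either lies in $\partial K$ or has its relative interior in $\operatorname{int}K$.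
\end{lemma}

\begin{proof}
In both cases $s$ lies in a supporting line of $K$, and such a line meets $K$ only in boundary points. In the first case take a supporting line at the given point: a linear function that attains its maximum over $s$ at a relative interior point is constant on $s$. In the second case take the line spanned by the one-sided tangent: it supports the tangent cone, whose angle is at most $\pi$, and hence it supports $K$.
\end{proof}

\begin{lemma}\label{lem:paths}
\begin{enumerate}
\item[(a)] A straight segment in one side of $2K$ is a shortest path.
\item[(b)] Every shortest path consists of at most three straight segments, each lying in one side, with division points on $\partial K$.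
\item[(c)] If $q\in\partial K$ is an interior point of a shortest path, then $\alpha(q)=\pi$, and the path cuts the circle of directions at $q$ into two arcs of length $\pi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Any curve in $2K$ with the same ends folds to a planar curve of the same length with the same ends as the folded segment.

(b) Let $\gamma$ be a shortest path; its subarcs are shortest paths too. If the ends $a,b$ of a subarc lie in one side, then by convexity and (a) their distance is the Euclidean one, so the subarc folds to a monotone run along the segment $\Phi(a)\Phi(b)$. If $\gamma$ does not meet $\partial K$, it lies in one side and is a segment. Otherwise let $q_1$ and $q_2$ be its first and last points on $\partial K$. The parts before $q_1$ and after $q_2$ lie in one side each, so they are segments. The part between $q_1$ and $q_2$ folds to the chord $q_1q_2$. By Lemma~\ref{lem:segment} the chord lies in $\partial K$, where $\Phi$ is one-to-one, or its relative interior lies in $\operatorname{int}K$, and then by connectedness this part of $\gamma$ stays in one side.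

(c) By (b), near $q$ the path consists of two segments $aq$ and $qb$, each in one side. Suppose first that both lie in the same side. Then the path from $a$ to $b$ is the segment $ab$, which lies in $\partial K$ by Lemma~\ref{lem:segment}. The tangent cone at $q$ contains a line, so it is a half-plane, and the two arcs of directions are those of $K$ and of $K'$. Suppose now that $a\in K$ and $b\in K'$, and identify $b$ with $\Phi(b)$. For $q'\in\partial K$ the broken line from $a$ through $q'$ to $b$ is a curve in $2K$, so $|a-q'|+|q'-b|\ge|a-q|+|q-b|$. Let $q'\to q$ along $\partial K$ from one side, and let $\theta,\theta'\in[0,\pi]$ be the angles that the corresponding one-sided tangent makes with $qa$ and $qb$. Since $|a-q'|=|a-q|-|q'-q|\cos\theta+o(|q'-q|)$, and likewise for $b$ with $\theta'$, we get $\cos\theta+\cos\theta'\le0$, that is, $\theta+\theta'\ge\pi$. For the two one-sided tangents the sums $\theta+\theta'$ are the lengths of the two arcs of directions, and these add up to $2\alpha(q)\le2\pi$. So both equal $\pi$, and $\alpha(q)=\pi$.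
\end{proof}

Two segments that start at the same point $x$ and meet only there have different directions: in the same side, equal directions would make them overlap, and a direction common to both sides is a one-sided tangent, along which a segment lies in $\partial K$. So the angle is defined, as in the introduction, at every boundary point of a closed disc $D\subset2K$ bounded by finitely many straight segments. It is additive: if finitely many such discs with disjoint interiors fill a neighborhood of $x$, their angles at $x$ add up to the total angle.

\subsection{The turning measure and caps}\label{sec:turning}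

For a smooth curve the amount of turning along an arc is the integral of the curvature. For a general convex curve we measure instead the set of outer normals along the arc.

For $u\in\mathbb R/2\pi\mathbb Z$ the points of $K$ that maximize $\langle x,e^{iu}\rangle$ form a single point or a segment in $\partial K$. Segments belonging to different $u$ have disjoint relative interiors, so the set $U$ of those $u$ with a unique maximizer $s(u)$ has countable complement. A limit of maximizers is a maximizer, so $s$ is continuous on $U$. The \emph{turning measure} $\mu=\mu_K$ is the push-forward of Lebesgue measure under $s$: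
\[
\mu(A)=\big|\{u\in U:\ s(u)\in A\}\big|\qquad(A\subset\partial K\text{ Borel}).
\]
It is a positive measure of mass $2\pi$. The set $N(x)$ of all $u$ for which $x\in\partial K$ is a maximizer consists of the directions that make an angle at least $\pi/2$ with every vector of the tangent cone at $x$; it is an arc of length $\pi-\alpha(x)$. Three consequences will be used.
\begin{itemize}
\item[(T1)] $\mu(\{x\})=\pi-\alpha(x)$. The atoms of $\mu$ are the corners, and $\sum_x(\pi-\alpha(x))\le2\pi$. For each $\eta>0$ only finitely many $x$ have $\pi-\alpha(x)\ge\eta$, so $\alpha_*$ exists; it is positive because $K$ has interior points. The total angle of $2K$ at $x\in\partial K$ is $2\pi-2\mu(\{x\})$.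
\item[(T2)] An open segment contained in $\partial K$ has measure $0$: if one of its points maximizes $\langle\cdot,e^{iu}\rangle$, then all of them do, and $u\notin U$.
\item[(T3)] $\mu(A)=\big|\bigcup_{x\in A}N(x)\big|$, so $\mu(A)$ depends only on the tangent cones at the points of $A$.
\end{itemize}

Let $J$ be an open arc of $\partial K$ that runs counterclockwise from $x$ to $y\ne x$, and assume that $\partial K\setminus J$ is not contained in a line. The \emph{cap} over $J$ is $C=\operatorname{conv}\overline J$. If the chord $xy$ lies in $\partial K$, it is one of the two arcs from $x$ to $y$, hence equal to $\overline J$; then $C$ is the chord, and we call the cap \emph{degenerate}. Otherwise the chord passes through $\operatorname{int}K$ and cuts $K$ into two convex bodies; $C$ is the one to the right of the directed chord from $x$ to $y$, and it is bounded by the chord and $\overline J$. Let $\kappa_x,\kappa_y$ be the angles between the chord and the one-sided tangents at $x$ and $y$ that point into $J$.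

\begin{lemma}\label{lem:cap}
$\kappa_x+\kappa_y=\mu(J)$.
\end{lemma}

\begin{proof}
If the cap is degenerate, both sides vanish by (T2). Otherwise $C$ is a convex body with angles $\kappa_x,\kappa_y$ at $x,y$, and (T1) and (T2) for $C$ give $2\pi=\mu_C(J)+(\pi-\kappa_x)+(\pi-\kappa_y)$. The arc $J$ lies strictly to the right of the chord, so $C$ and $K$ coincide near each point of $J$, and $\mu_C(J)=\mu_K(J)$ by (T3).
\end{proof}

An inscribed polygon splits $K$ into a polygonal part and caps. We use this twice, in the Gauss--Bonnet formula and in the final construction.

\begin{lemma}\label{lem:inscribed}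
Let $W=\{w_1,\dots,w_N\}\subset\partial K$ be a set of points in counterclockwise order, not all on a line, with indices modulo $N$. Let $Q=\operatorname{conv}W$, let $J_j$ be the open arc from $w_j$ to $w_{j+1}$, let $e_j$ be the chord $w_jw_{j+1}$, and let $C_j$ be the cap over $J_j$. Then:
\begin{enumerate}
\item[(a)] the closed polygonal line $e_1,\dots,e_N$ runs once counterclockwise around $\partial Q$;
\item[(b)] $K=Q\cup C_1\cup\dots\cup C_N$, and $C_j\cap Q=e_j$, $\ C_j\cap\partial K=\overline{J_j}$, $\ C_i\cap C_j\subset W$ for $i\ne j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix $o\in\operatorname{int}Q$. Radial projection from $o$ is an orientation-preserving homeomorphism $\partial K\to\partial Q$ that fixes $W$. The image of $J_j$ is an arc of $\partial Q$ that contains no point of $W$, hence no vertex of $Q$, so it is the open chord.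

(b) If $C_j$ is degenerate, then $C_j=e_j=\overline{J_j}\subset Q$. If not, $\partial K\setminus J_j$ lies in the closed half-plane to the left of $e_j$, hence so do $Q$ and all $C_i$ with $i\ne j$; they meet $C_j$ only on the line through $e_j$, which meets $K$ in $e_j$. Also $C_j\cap\partial K=\overline{J_j}$, since the open chord lies in $\operatorname{int}K$. In both cases $C_j\cap Q=e_j$ and $C_i\cap C_j\subset e_j$; by symmetry $C_i\cap C_j\subset e_i\cap e_j\subset W$. Finally let $z\in K\setminus Q$. The segment $oz$ leaves $Q$ through some $e_j$, so $z$ lies strictly to the right of $e_j$; then $C_j$ is nondegenerate and contains $z$.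
\end{proof}

In $2K$ the cap $C_j$ and its copy are glued along $\overline{J_j}$. Their union $D_j=C_j\cup C_j'$ is the \emph{lens} over $J_j$. A nondegenerate lens is a closed disc bounded by $e_j\cup e_j'$, and by Lemma~\ref{lem:cap} its angles $2\kappa_{w_j}$ and $2\kappa_{w_{j+1}}$ add up to $2\mu(J_j)$. Thus $2K$ is the union of the two flat polygons $Q,Q'$ and the lenses.

\subsection{The Gauss--Bonnet formula}

\begin{lemma}\label{lem:GB}
Let $D\subset2K$ be a closed disc whose boundary consists of finitely many straight segments, each in one side, and let $\theta_1,\dots,\theta_k$ be the angles of $D$ at the division points. Then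
\[
\sum_{i=1}^k(\pi-\theta_i)+2\mu(\partial K\cap\operatorname{int}D)=2\pi .
\]
\end{lemma}

\begin{proof}
We cut $D$ into flat convex polygons and lenses, whose angle sums we know, and count with Euler's formula. The point is to choose the lenses so thin that $\partial D$ does not enter them.

\emph{Choice of $W$.} Let $s$ be the folded image of a segment of $\partial D$, with $s\not\subset\partial K$. By Lemma~\ref{lem:segment}, $s$ meets $\partial K$ at most at its ends, and at such an end $q$ it makes positive angles with both one-sided tangents. For $q'\in\partial K$ near $q$, the cap over the short arc between $q$ and $q'$ lies in the sector at $q$ bounded by a one-sided tangent and the ray $qq'$. The angle of this sector tends to $0$ as $q'\to q$, so for $q'$ close to $q$ the cap meets $s$ only at $q$. Choose such points $q^-,q^+$ on either side of each end $q\in\partial K$ of $s$. What remains of $\partial K$ after removing the open arcs from $q^-$ to $q^+$ is compact and at a positive distance $\rho$ from $s$; divide it into arcs of diameter less than $\rho$. The caps over these arcs have the same diameters, so they miss $s$. This gives a finite set $W_s\subset\partial K$ whose caps meet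 $s$ only in points of $W_s$, and this property survives when points are added, because the new caps lie in the old ones. Let $W$ contain all the sets $W_s$, all division points of $\partial D$ on $\partial K$, and three points not on a line. We use the notation of Lemma~\ref{lem:inscribed}. A folded segment $s\not\subset\partial K$ lies in $Q$ and meets $\partial Q$ only in $W$, since $e_j\subset C_j$. A segment of $\partial D$ contained in $\partial K$ has its ends in $W$, so it is a union of degenerate caps. Hence $\partial D$ meets a nondegenerate lens only in points of $W$.

\emph{The cells.} Draw the lines through all folded segments $s\not\subset\partial K$, and the perpendicular to $s$ at each end of $s$ in $\operatorname{int}K$. All these lines pass through $\operatorname{int}Q$ and cut $Q$ into convex polygons. Declare as vertices the points of $W$ and the points of $Q$ where two of the lines meet or where one of them meets $\partial Q$. Use the same decomposition on $Q'$. Together with the nondegenerate lenses, the polygons form a decomposition of $2K$ into closed discs that meet along edges and vertices, $\partial D$ is a union of edges, and the division points of $\partial D$ are vertices.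 The interior of a cell is connected and misses $\partial D$, so $D$ is a union of cells. A convex polygon with $k_c$ vertices on its boundary has angle sum $(k_c-2)\pi$; vertices with angle $\pi$ are allowed. A lens over $J_j$ with $k_c$ vertices on its boundary has angle $\pi$ at each of them except $w_j,w_{j+1}$, so its angle sum is $(k_c-2)\pi+2\mu(J_j)$.

\emph{The count.} Let $D$ have $a$ interior vertices, $b$ boundary vertices (and so $b$ boundary edges), $e$ edges and $f$ cells. Then $a+b-e+f=1$ and $\sum_ck_c=2e-b$, so $\sum_c(k_c-2)=2e-b-2f=2a+b-2$. Now add all angles of all cells of $D$, once cell by cell and once vertex by vertex. By (T1) the total angle at an interior vertex $v$ is $2\pi$, minus $2\mu(\{v\})$ if $v\in\partial K$, and $\mu(\{v\})=0$ unless $v\in W$, by (T2). With $\theta_v$ the angle of $D$ at a boundary vertex $v$,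
\[
(2a+b-2)\pi+2\sum_{D_j\subset D\ \text{nondegenerate}}\mu(J_j)=2\pi a-2\mu(W\cap\operatorname{int}D)+\sum_v\theta_v .
\]
The curve $\partial K$ is the union of $W$, of straight arcs $J_j$, which have measure $0$, and of the remaining arcs $J_j$, each of which lies in $\operatorname{int}D$ or outside $D$ together with the interior of its lens. So the identity reads $\sum_v(\pi-\theta_v)+2\mu(\partial K\cap\operatorname{int}D)=2\pi$. A boundary vertex that is not a division point is interior to a straight segment of $\partial D$ and has $\theta_v=\pi$; on $\partial K$ this is Lemma~\ref{lem:paths}(a),(c).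
\end{proof}

\begin{corollary}\label{cor:sum}
If a triangle $\Delta\subset2K$ has angles $A,B,C$, then
\[
A+B+C=\pi+2\mu(\partial K\cap\operatorname{int}\Delta)\ge\pi .
\]
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:paths}(b) the boundary of $\Delta$ consists of finitely many segments, and by Lemma~\ref{lem:paths}(c) the angle at each division point other than the three vertices is $\pi$. Apply Lemma~\ref{lem:GB}.
\end{proof}

\section{Lower bounds}\label{sec:lower}

We first record the combinatorics of a geodesic triangulation. Two triangles meet only in boundary points of both, so an interior point of a triangle belongs to no other triangle. If $x$ is an interior point of an edge $e$ of a triangle, any other triangle through $x$ meets the first one in an edge that contains $x$, namely $e$. Near $x$ each triangle with edge $e$ fills one side of $e$; since the triangles cover $2K$ and have disjoint interiors, there are exactly two of them. So every point of $2K$ is interior to a triangle, interior to an edge, or a vertex; the number of triangles at a vertex $v$ is the number $\deg v$ of edges at $v$; and the numbers $V,E,T$ of vertices, edges and triangles satisfy $V-E+T=2$ and $3T=2E$. Therefore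
\begin{equation}\label{eq:euler}
\sum_v(6-\deg v)=6V-2E=12 .
\end{equation}

\begin{proposition}\label{prop:lower}
Consider any geodesic triangulation of $2K$.
\begin{enumerate}
\item[(a)] If $K$ has no corners, some angle is at least $2\pi/5$.
\item[(b)] If $c$ is a corner of $K$ and $\alpha=\alpha(c)$, some angle is at least $\frac\pi2-\frac\alpha3$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By \eqref{eq:euler} some vertex has degree at most $5$, and the total angle there is $2\pi$.

(b) By Lemma~\ref{lem:paths}(c), $c$ is not interior to an edge. If $c$ is interior to a triangle, the angle sum of that triangle is at least $\pi+2(\pi-\alpha)$ by Corollary~\ref{cor:sum} and (T1), so one of its angles is at least $\pi-\frac{2\alpha}3\ge\frac\pi2-\frac\alpha3$. If $c$ is a vertex, its degree is at least $3$: each of the two edges at $c$ of a given triangle belongs to a second triangle, and these two second triangles are different, because two triangles cannot share two edges. The total angle at $c$ is $2\alpha$, so some triangle has angle at most $\frac{2\alpha}3$ at $c$. By Corollary~\ref{cor:sum} its other two angles add up to at least $\pi-\frac{2\alpha}3$, and one of them is at least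 $\frac\pi2-\frac\alpha3$.
\end{proof}

The proof also tells us what a construction must do. A triangle with a corner of angle $\alpha\le3\pi/4$ in its interior has angle sum at least $3\pi/2$ and is not acute. Such corners have to be vertices.

\section{Power maps and the triangular lattice}\label{sec:power}

Let $\omega=e^{i\pi/3}$ and $\Lambda=\mathbb Z+\omega\mathbb Z$. The \emph{lattice triangles} are the equilateral triangles of side $1$ with vertices in $\Lambda$.

The smallest case of the construction is a single corner with straight sides. Let $0<\alpha\le\pi$ and $\beta=\alpha/\pi$. The map $P(z)=z^\beta$ sends the half-plane $H=\{\operatorname{Im}z\ge0\}$ onto the wedge $\{0\le\arg w\le\alpha\}$, conformally inside. For a lattice triangle $T\subset H$ let $P[T]$ be the straight triangle spanned by the images of its vertices. Far from $0$ these triangles are almost equilateral, because $|P''/P'|=(1-\beta)/|z|$. At $0$ there are three lattice triangles. Their vertices $0,\omega^j,\omega^{j+1}$ go to $0$ and to two points of the unit circle whose arguments differ by $\alpha/3$. So the images are isosceles with apex angle $\frac\alpha3$ and base angles $\frac\pi2-\frac\alpha6$; for a right-angled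 corner the angles are $30^\circ,75^\circ,75^\circ$. This is the origin of the second term in Theorem~\ref{thm:main}. In the double the corner has six triangles with apex angle $\frac\alpha3$, whereas the argument for Proposition~\ref{prop:lower}(b) can only force three with apex angle $\frac{2\alpha}3$; this accounts for the factor $2$ between the bounds of Theorem~\ref{thm:sharp}(1).

The same computation produces the first term. Let $S=\{0\le\arg z\le\pi/3\}$, and let $\mathcal C$ be the cone obtained by gluing five copies of $S$ cyclically; it has polar coordinates $(r,\vartheta)$ with $\vartheta\in\mathbb R/\frac{5\pi}3\mathbb Z$, and it is triangulated by the lattice triangles of its five sectors. The map $P(z)=z^{6/5}=r^{6/5}e^{6i\vartheta/5}$ is a homeomorphism of $\mathcal C$ onto $\mathbb C$, and the five triangles at the apex get angles $72^\circ,54^\circ,54^\circ$.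

The next lemma says that in both cases the triangles at the apex are the worst ones. Each lattice triangle in $H$ or $\mathcal C$ lies in one of the sectors $\omega^jS$, and $P(\omega z)=\omega^\beta P(z)$, so it suffices to work in $S$.

\begin{lemma}\label{lem:pattern}
Let $P(z)=z^\beta$ with $0<\beta\le1$ or $\beta=\frac65$. For every lattice triangle $T\subset S$ the triangle $P[T]$ is nondegenerate and positively oriented, and
\begin{enumerate}
\item[(i)] if $0<\beta\le1$, all its angles are at most $\frac\pi2-\frac{\beta\pi}6$;
\item[(ii)] if $\beta=\frac65$, all its angles lie in $[54^\circ,72^\circ]$.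
\end{enumerate}
The same holds for all lattice triangles in $H$, and for $\beta=\frac65$ for all lattice triangles in $\mathcal C$.
\end{lemma}

\begin{proof}
For $\beta=1$ all angles are $\frac\pi3$, so let $\beta\ne1$. Put $T_0=(0,1,\omega)$ and $T_1=(1,1+\omega,\omega)$. The image of $T_0$ has apex angle $\frac{\beta\pi}3$ and base angles $\frac\pi2-\frac{\beta\pi}6$, and $\frac{\beta\pi}3\le\frac\pi2-\frac{\beta\pi}6$ for $\beta\le1$. For $\beta=\frac65$ the angles are $72^\circ,54^\circ,54^\circ$. All other lattice triangles in $S$ avoid $0$.

\emph{How much $P$ turns an edge.} Let $ab$ be an edge with $0\notin ab$. Then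
\[
P(b)-P(a)=(b-a)\int_0^1\beta z^{\beta-1}\,ds,\qquad z=a+s(b-a).
\]
The integrand has argument $(\beta-1)\arg z$, which stays in an interval of length at most $|\beta-1|\frac\pi3<\pi$. So the integrand lies in a convex sector without $0$, and the integral is nonzero and lies in the same sector:
\[
\arg\frac{P(b)-P(a)}{b-a}=(\beta-1)\sigma_{ab},\qquad\min_{ab}\arg z\le\sigma_{ab}\le\max_{ab}\arg z .
\]
The number $\sigma_{ab}$ does not depend on the direction of the edge. If $T=(a,b,c)\not\ni0$ is positively ordered, the oriented angle of $P[T]$ at $P(a)$ is therefore
\begin{equation}\label{eq:turn}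
\arg\frac{P(c)-P(a)}{P(b)-P(a)}=\frac\pi3+(\beta-1)(\sigma_{ac}-\sigma_{ab}).
\end{equation}
It differs from $\frac\pi3$ by at most $|1-\beta|\,w_T$, where $w_T\le\frac\pi3$ is the angle under which $T$ is seen from $0$. Since $|1-\beta|<1$, the oriented angle lies in $(0,\pi)$, so $P[T]$ is nondegenerate and positively oriented.

\emph{Triangles other than $T_0$ and $T_1$.} We show $w_T\le\frac\pi6$. The extreme values of $\arg$ on $T$ are taken at two vertices, so it is enough to show that every edge of $T$ subtends at most $\frac\pi6$ at $0$. Since $|d\arg z|\le|dz|/|z|$, an edge at distance at least $2$ from $0$ subtends at most $\frac12<\frac\pi6$. The edges have directions $\omega-1$, $1$ and $\omega$.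
\begin{itemize}
\item An edge parallel to $\omega-1$ lies on a line $\{x+y\omega:\ x+y=k\}$, at distance $k\frac{\sqrt3}2$ from $0$. The value $k=1$ gives the edge $[1,\omega]$, which belongs only to $T_0$ and $T_1$. For $k=2$ the lattice points $2,1+\omega,2\omega$ have arguments $0,\frac\pi6,\frac\pi3$. For $k\ge3$ the distance exceeds $2$.
\item For an edge $[a,a+1]$ with $a\in S\setminus\{0\}$ the point nearest to $0$ is $a$, because $\operatorname{Re}a>0$. So only $|a|<2$ remains, that is, $a\in\{1,\omega,1+\omega\}$. Along these edges the argument is constant, decreases from $\frac\pi3$ to $\frac\pi6$, and decreases from $\frac\pi6$ to a positive value, respectively.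
\item The reflection $z\mapsto\omega\bar z$ preserves $S$ and $\Lambda$ and exchanges the directions $1$ and $\omega$.
\end{itemize}
So the angles of $P[T]$ differ from $\frac\pi3$ by at most $|1-\beta|\frac\pi6$. For $\beta\le1$ the upper bound is $\frac\pi3+(1-\beta)\frac\pi6=\frac\pi2-\frac{\beta\pi}6$, and for $\beta=\frac65$ the range is $[54^\circ,66^\circ]$.

\emph{The triangle $T_1$.} Here $w_T=\frac\pi3$, so the width bound is too weak and we compute. Put $x=\frac{\beta\pi}6$. After rotation by $-x$ the vertices $P(1),P(\omega),P(1+\omega)$ become $e^{-ix},e^{ix},3^{\beta/2}$. So $P[T_1]$ is isosceles, and its apex angle at $P(1+\omega)$ is $2\chi$, where $0<\chi<\frac\pi2$ and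
\[
\tan\chi=\frac{\sin x}{3^{\beta/2}-\cos x}.
\]
For the base angles, $P(\omega)-P(1)=2i\sin x\,e^{ix}$ and $\omega-1=ie^{i\pi/6}$ give $\sigma_{1\omega}=\frac\pi6$, while $\sigma_{1,1+\omega}\in[0,\frac\pi6]$. By \eqref{eq:turn} the base angle lies between $\frac\pi3$ and $\frac\pi3+(\beta-1)\frac\pi6$. For $\beta<1$ it is at most $\frac\pi3\le\frac\pi2-\frac{\beta\pi}6$. For $\beta=\frac65$ it lies in $[60^\circ,66^\circ]$, and consequently $2\chi\le60^\circ$.

It remains to show that $2\chi\le\frac\pi2-x$ if $\beta<1$, and $2\chi\ge\frac\pi2-x=54^\circ$ if $\beta=\frac65$. Since $\tan(\frac\pi4-\frac x2)=\frac{\cos x}{1+\sin x}$, the inequality $\chi\le\frac\pi4-\frac x2$ is equivalent to $\sin x(1+\sin x)\le\cos x(3^{\beta/2}-\cos x)$, that is, to $\frac{1+\sin x}{\cos x}\le3^{\beta/2}$, and the same holds with all three inequalities reversed. Take logarithms and use $\frac\beta2=\frac{3x}\pi$: we have to compare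
\[
G(x)=\log\frac{1+\sin x}{\cos x}=\int_0^x\sec t\,dt\qquad\text{with}\qquad\frac{3\log3}\pi\,x .
\]
The function $G$ is convex on $[0,\frac\pi2)$ with $G(0)=0$, so $G(x)/x$ is nondecreasing, and $G(\frac\pi6)=\log\sqrt3$ gives $G(x)/x=\frac{3\log3}\pi$ at $x=\frac\pi6$. Hence $G(x)\le\frac{3\log3}\pi x$ for $x\le\frac\pi6$ and $G(x)\ge\frac{3\log3}\pi x$ for $x=\frac\pi5$, as required.
\end{proof}

The lemma depends on the apex of the power map being a lattice point. This will dictate the choice of the mesh size in Section~\ref{sec:shape}.

\section{A conformal map from an icosahedral disc}\label{sec:conformal}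

\subsection{The Riemann map of a convex body}

Let $\mathbb D$ be the unit disc and $\varphi:\mathbb D\to\operatorname{int}K$ a Riemann map. By Carath\'eodory's theorem, a conformal map between Jordan domains extends to a homeomorphism of the closures. The distortion of $\varphi$ is governed by the turning measure.

\begin{lemma}\label{lem:cauchy}
For $w\in\mathbb D$,
\[
\frac{\varphi''(w)}{\varphi'(w)}=\frac1\pi\int_{\partial K}\frac{d\mu(x)}{\varphi^{-1}(x)-w}.
\]
\end{lemma}

For a polygon $\mu$ has atoms $\pi(1-\beta_i)$ at the corners $\varphi(\zeta_i)$ of angle $\beta_i\pi$, and the formula is the Schwarz--Christoffel equation $\varphi''/\varphi'=\sum_i(\beta_i-1)/(w-\zeta_i)$.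

\begin{proof}
Since the image of $\varphi$ is convex, $p(w)=1+w\varphi''(w)/\varphi'(w)$ has positive real part in $\mathbb D$ by Study's theorem \cite[Theorem~2.11]{duren}, and $p(0)=1$. For $0<r<1$ the Schwarz integral formula, applied to $w\mapsto p(rw)$, gives
\begin{equation}\label{eq:schwarz}
p(rw)=\frac1{2\pi}\int_0^{2\pi}\frac{e^{it}+w}{e^{it}-w}\,\operatorname{Re}p(re^{it})\,dt .
\end{equation}
We identify the limit of the measures $\operatorname{Re}p(re^{it})\,dt$ as $r\to1$. The curve $\gamma_r(t)=\varphi(re^{it})$ has tangent direction $\Theta_r(t)=t+\frac\pi2+\arg\varphi'(re^{it})$, with $\Theta_r'(t)=\operatorname{Re}p(re^{it})>0$ and total increase $2\pi p(0)=2\pi$. So $\Theta_r-\frac\pi2$ is a homeomorphism of $\mathbb R/2\pi\mathbb Z$; let $t_r$ be its inverse. The derivative of $\langle\gamma_r(t),e^{iu}\rangle$ is $|\gamma_r'(t)|\cos(\Theta_r(t)-u)$, which changes sign from $+$ to $-$ only where $\Theta_r(t)=u+\frac\pi2$. Hence $t_r(u)$ is the parameter at which $\langle\gamma_r(t),e^{iu}\rangle$ is maximal.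

Let $u\in U$ and define $t(u)$ by $\varphi(e^{it(u)})=s(u)$. Suppose $t_{r_k}(u)\to t^*$ with $r_k\to1$. The curves $\gamma_r$ converge uniformly to $t\mapsto\varphi(e^{it})$, so we may pass to the limit in $\langle\gamma_{r_k}(t_{r_k}(u)),e^{iu}\rangle\ge\langle\gamma_{r_k}(t),e^{iu}\rangle$. It follows that $\varphi(e^{it^*})$ maximizes $\langle\cdot,e^{iu}\rangle$ on $\partial K$, hence on $K$, and $t^*=t(u)$. By compactness of the circle, $t_r(u)\to t(u)$ for every $u\in U$. For continuous $g$ on the circle, the substitution $u=\Theta_r(t)-\frac\pi2$ and dominated convergence give
\[
\int g(e^{it})\operatorname{Re}p(re^{it})\,dt=\int g(e^{it_r(u)})\,du\ \longrightarrow\ \int g(e^{it(u)})\,du=\int_{\partial K}g(\varphi^{-1}(x))\,d\mu(x).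
\]
Letting $r\to1$ in \eqref{eq:schwarz} we get $p(w)=\frac1{2\pi}\int\frac{\zeta+w}{\zeta-w}\,d\mu(x)$ with $\zeta=\varphi^{-1}(x)$. Subtract $1=\frac1{2\pi}\int d\mu$, use $\frac{\zeta+w}{\zeta-w}-1=\frac{2w}{\zeta-w}$, and divide by $w$; the case $w=0$ follows by continuity.
\end{proof}

This is the analytic use of convexity: all later estimates rest on the fact that $\mu$ is a positive measure of finite mass $2\pi$.

\subsection{The model disc}

We need a disc tiled by equilateral triangles to serve as the source of the map. A planar one, such as a hexagon, will not do. It has boundary vertices that lie in at most two triangles; in the double such a vertex has degree at most $4$, and at a point of total angle $2\pi$ this forces an angle of at least $\pi/2$. So every boundary vertex should lie in three triangles, as in the half-plane $H$. In the double these vertices have degree $6$, and \eqref{eq:euler} then requires $\sum_v(6-\deg v)=6$ over the interior vertices of the disc. To keep all degrees at least $5$ we need six vertices of degree $5$, and the icosahedron provides them.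

Let $\Sigma$ be the surface of the icosahedron with unit equilateral faces, with the five open faces and five open edges at one vertex removed, together with that vertex (Figure~\ref{fig:net}). It is a closed disc with $15$ faces. Its interior vertices are the \emph{apex}, opposite to the removed vertex, and the five neighbors of the apex. These six points form the set $V$; each has degree $5$, and its star is isometric to the union of the five lattice triangles at the apex of $\mathcal C$. Each of the five boundary vertices has lost two of its five faces, so its angle is $\pi$. The ten faces that touch $\partial\Sigma$ form a flat cylinder, the \emph{collar}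
\[
\{z=x+iy:\ x\in\mathbb R/5\mathbb Z,\ 0\le y\le\sqrt3/2\},
\]
in which $\partial\Sigma=\{y=0\}$ and the faces are lattice triangles. We orient $\Sigma$ by this coordinate. Expressions such as $\{y\le\frac12\}$ refer to subsets of the collar.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\fill[gray!20] (0,0)--(5,0)--(5.5,0.866)--(0.5,0.866)--cycle;
\foreach \j in {0,...,4}{
  \draw (\j,0)--(\j+0.5,0.866)--(\j+1,0)--(\j+1.5,0.866)--(\j+1,1.732)--(\j+0.5,0.866)--(\j+1.5,0.866);
  \fill (\j+0.5,0.866) circle (1.6pt);
  \fill (\j+1,1.732) circle (1.6pt);
  \node[below] at (\j,0) {$\j$};}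
\fill (5.5,0.866) circle (1.6pt);
\node[below] at (5,0) {$5\equiv0$};
\draw[very thick] (0,0)--(5,0);
\end{tikzpicture}
\caption{A net of the disc $\Sigma$, an icosahedron with the star of one vertex removed. The left and right edges of the shaded strip are glued, which makes it a flat cylinder (the collar); neighboring upper triangles are glued along their slanted edges, so the five top points become one point (the apex). The dots are the six points with total angle $5\pi/3$. The thick line is $\partial\Sigma$, along which every vertex lies in three triangles.}
\label{fig:net}
\end{figure}

Let $X_n$ be the triangulation of $\Sigma$ obtained by dividing each face into $n^2$ equilateral triangles of side $1/n$. It is a simplicial complex. In the collar its vertices are the points of $\frac1n\Lambda$; the boundary vertices are $j/n$ with $j\in\mathbb Z/5n\mathbb Z$. A triangle that meets $\partial\Sigma$ lies in the bottom row, so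
\begin{equation}\label{eq:meets}
\text{each triangle of $X_n$ meets $\partial\Sigma$ in nothing, one vertex, or one edge.}
\end{equation}

Glue $\Sigma$ to a mirror copy along $\partial\Sigma$, and let $\iota$ be the involution that exchanges the copies. The result is a Riemann surface: away from the cone points use \emph{flat charts} (orientation-preserving local isometries to $\mathbb C$), and at a cone point use $z^{6/5}$, where $z$ is the coordinate of $\mathcal C$. The collar and its mirror image form the cylinder $|y|<\frac{\sqrt3}2$, on which $\iota(z)=\bar z$. The surface is a topological sphere, hence biholomorphic to the Riemann sphere by the uniformization theorem, and $\operatorname{int}\Sigma$ is a Jordan domain in it. Let $h:\Sigma\to\overline{\mathbb D}$ be a homeomorphism that is conformal in the interior and sends the apex to $0$. Extend $h$ by $h(\iota z)=1/\overline{h(z)}$. The extension is a continuous bijection onto the Riemann sphere that is holomorphic off $\{y=0\}$, hence everywhere by Morera's theorem. Its only pole is the mirror image of the apex. So $h$ is holomorphic and injective on the open cylinder $|y|<\frac{\sqrt3}2$, and $h'\ne0$ there.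

Put
\[
F=\varphi\circ h:\ \Sigma\to K .
\]
This is a homeomorphism, conformal in the interior, and it maps $\partial\Sigma$, with $x$ increasing, counterclockwise onto $\partial K$. Let $\nu$ be the measure on $\partial\Sigma=\mathbb R/5\mathbb Z$ given by $\nu(A)=\mu(F(A))$.

\subsection{Estimates for $F''/F'$}

Derivatives of $F$ are taken in flat charts. Two such charts differ by a rotation and a translation, so $|F''/F'|$ is well defined on $\operatorname{int}\Sigma\setminus V$. Near the boundary $F''/F'$ is, up to a bounded error, the Cauchy integral of $\nu$ in the flat coordinate; near a cone point it is that of $z^{6/5}$.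

\begin{lemma}\label{lem:derivative}
There is a constant $M$, depending only on $K,\varphi,h$, such that:
\begin{enumerate}
\item[(a)] for $z=x+iy$ in the collar with $0<y\le\frac12$,
\[
\bigg|\frac{F''(z)}{F'(z)}-\frac1\pi\int_{|t-x|<1/2}\frac{d\nu(t)}{t-z}\bigg|\le M;
\]
\item[(b)] for $z\in\Sigma\setminus V$ outside $\{y<\frac14\}$, $\ \Big|\dfrac{F''(z)}{F'(z)}\Big|\le M+\dfrac1{5\operatorname{dist}(z,V)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By the chain rule and Lemma~\ref{lem:cauchy},
\[
\frac{F''(z)}{F'(z)}=\frac{h''(z)}{h'(z)}+\frac1\pi\int_{\mathbb R/5\mathbb Z}\frac{h'(z)}{h(t)-h(z)}\,d\nu(t).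
\]
The first term is bounded on the compact set $\{0\le y\le\frac12\}$. Since $\nu$ has finite mass, it suffices to bound the kernel $k(z,t)=\frac{h'(z)}{h(t)-h(z)}$ for $|t-x|\ge\frac12$ and the difference $k(z,t)-\frac1{t-z}$ for $|t-x|\le\frac12$. On the compact set of pairs $(z,t)$ with $0\le y\le\frac12$ and $|t-x|\ge\frac12$ in $\mathbb R/5\mathbb Z$, the denominator of $k$ does not vanish, so $k$ is bounded. On the compact set of pairs with $0\le y\le\frac12$ and $|t-x|\le\frac12$ write $h(t)-h(z)=(t-z)\,q(z,t)$ with $q(z,t)=\int_0^1h'(z+s(t-z))\,ds$. The function $q$ is continuous. It has no zeros, for $t\ne z$ because $h$ is injective and for $t=z$ because $q(z,z)=h'(z)$. So $|q|$ is bounded below. Also $|h'(z)-q|\le\int_0^1s|t-z|\sup|h''|\,ds=\frac12|t-z|\sup|h''|$, with the supremum over $\{0\le y\le\frac12\}$. Hence $k-\frac1{t-z}=\frac{h'(z)-q}{(t-z)q}$ is bounded.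

(b) Near $v\in V$, in the coordinate $z$ of $\mathcal C$ centered at $v$, we have $F=f(z^{6/5})$ with $f$ holomorphic and injective near $0$. Then $F'=\frac65z^{1/5}f'(z^{6/5})$ and $\frac{F''}{F'}=\frac1{5z}+\frac65z^{1/5}\frac{f''}{f'}(z^{6/5})$, where the last term is bounded near $v$ and $|z|=\operatorname{dist}(z,V)$. Outside small discs about the points of $V$ the set in question is a compact subset of $\operatorname{int}\Sigma\setminus V$, on which $|F''/F'|$ is continuous.
\end{proof}

\section{Placing the vertices and the shape of the image triangles}\label{sec:shape}

Fix $0<\varepsilon<1$. Consider a triangle $T$ of $X_n$ near the boundary; its distortion is about $\frac1n\int d\nu(t)/|t-z|$. Mass at distance at least $R/n$ contributes $O(1/R)$, which is small for large fixed $R$. Mass within distance $R/n$ is small for large $n$, unless a large atom is there. The kernel is unbounded when $T$ touches the boundary, but only like $1/y$, so $\log F'$ has at worst a logarithmic singularity with a small coefficient, which is harmless after integration. What remains are the triangles within distance $O(R/n)$ of a cone point or a large atom, and these we compare with Lemma~\ref{lem:pattern}.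 The constants are chosen in the order $\delta$; $R,\eta$; $r_0$; $n$.

\subsection{Constants}

Let $a_1,a_2,a_3$ be a positively oriented equilateral triangle with centroid $o$, let $c\ne0$, and let $b_j=b_0+c(a_j-o)(1+E_j)$. Up to similarity the triangle $b_1b_2b_3$ has vertices $\omega^{2(j-1)}(1+E_j)$, so by continuity there is $\delta>0$, depending only on $\varepsilon$, such that
\begin{equation}\label{eq:delta}
\max_j|E_j|\le\delta\ \Longrightarrow\ b_1b_2b_3\text{ is positively oriented, with angles within }\tfrac\varepsilon2\text{ of }\tfrac\pi3 .
\end{equation}
Choose $R\ge10$ and $\eta\in(0,\varepsilon/8)$ with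
\begin{equation}\label{eq:Reta}
e^{1/(5R)}-1<\delta,\qquad\frac{e^{2/(R-1)}}{1-4\eta/\pi}-1<\delta .
\end{equation}
Let $p_1,\dots,p_k\in\mathbb R/5\mathbb Z$ be the atoms of $\nu$ of mass at least $\eta$ (possibly $k=0$); their images are the \emph{large corners}. Put $\alpha_i=\alpha(F(p_i))$ and $\beta_i=\alpha_i/\pi\in(0,1)$, so that $\nu(\{p_i\})=\pi(1-\beta_i)$ by (T1). There is $r_0>0$ such that
\begin{equation}\label{eq:small}
\text{every interval of length at most $r_0$ that contains no $p_i$ has $\nu$-mass less than $2\eta$.}
\end{equation}
Indeed, each $t$ has an open neighborhood $N_t$ with $\nu(N_t\setminus\{t\})<\eta$. Let $r_0$ be so small that every interval $I$ of length at most $r_0$ lies in some $N_t$ (Lebesgue number lemma). Then $\nu(I\setminus\{t\})<\eta$, and if $t\in I$ and $I$ contains no $p_i$, then $\nu(\{t\})<\eta$.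

\subsection{The mesh size and the vertex map}

Near $p_i$ the map $F$ behaves like $(z-p_i)^{\beta_i}$. In the rescaled variable $n(z-p_i)$ the vertices of $X_n$ form the lattice $\Lambda$ shifted by a real number of absolute value $\|np_i\|$, the distance from $np_i$ to $\mathbb Z$, and Lemma~\ref{lem:pattern} applies only when the shift is $0$. The freedom in the choice of $\varphi$ lets us prescribe the positions of three of the $p_i$, not of all. We use instead the freedom in $n$: there is a sequence $n\to\infty$ with
\begin{equation}\label{eq:dirichlet}
\max_i\|np_i\|\to0 .
\end{equation}
For $k=0$ take all $n$. For $k\ge1$ and an integer $N$, two of the $N^k+1$ points $l\cdot(p_1,\dots,p_k)$, $0\le l\le N^k$, of the torus $(\mathbb R/\mathbb Z)^k$ lie in the same cube of side $1/N$, so some $n\ge1$ has $\max_i\|np_i\|\le1/N$. If the numbers $n$ obtained for $N=1,2,\dots$ are unbounded, pass to a subsequence. Otherwise one value $n_0$ occurs for infinitely many $N$, so all $n_0p_i$ are integers, and we take the multiples of $n_0$.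

From now on $n$ runs through this sequence. Let $q_i$ be the boundary vertex of $X_n$ nearest to $p_i$, so $n|q_i-p_i|=\|np_i\|\to0$; for large $n$ the $q_i$ are distinct and $n|q_i-p_i|<\frac12$. Define $\psi$ on the vertices of $X_n$ by
\[
\psi(q_i)=F(p_i),\qquad\psi(a)=F(a)\quad\text{for }a\notin\{q_1,\dots,q_k\}.
\]
So the large corners are images of vertices. Each vertex is moved by less than $\frac1{2n}$ before $F$ is applied, so the images of the boundary vertices are distinct and in counterclockwise order on $\partial K$. For a triangle $T$ of $X_n$ let $\psi[T]$ be the straight triangle spanned by the images of its vertices, and let $z_T$ be the centroid of $T$, with $z_T=x_T+iy_T$ in the collar. Every point of $T$ is within $\frac1{\sqrt3n}$ of $z_T$.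

A \emph{model triangle} is an equilateral triangle, or a triangle $P[T']$ of Lemma~\ref{lem:pattern} with $\beta=\frac65$ or with $\beta=\beta_i$ for some $i$.

\begin{proposition}\label{prop:shape}
For all large $n$ in the sequence, every $\psi[T]$ is nondegenerate and positively oriented, and each of its angles is within $\varepsilon/2$ of an angle of a model triangle.
\end{proposition}

The comparison with the equilateral model uses the following computation.

\begin{lemma}\label{lem:integrate}
Let $T$ be a triangle of $X_n$ that contains no point of $V$, let $L$ be a branch of $\log F'$ on $T\setminus\partial\Sigma$ in a flat chart, and let $a$ be a vertex of $T$. Put $z(s)=a+s(z_T-a)$. If $|L(z(s))-L(z_T)|\le A+B\log\frac1s$ for $0<s\le1$, where $A\ge0$ and $0\le B<1$, then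
\[
F(a)=F(z_T)+F'(z_T)(a-z_T)(1+E_a),\qquad|E_a|\le\frac{e^A}{1-B}-1 .
\]
\end{lemma}

\begin{proof}
For $0<s_0<1$ we have $F(z(s_0))-F(z_T)=F'(z_T)(a-z_T)\int_{s_0}^1e^{L(z(s))-L(z_T)}\,ds$. The integrand is bounded by the integrable function $e^As^{-B}$ and $F$ is continuous at $a$, so we may let $s_0\to0$. With $|e^w-1|\le e^{|w|}-1$ we get $|E_a|\le\int_0^1(e^As^{-B}-1)\,ds$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:shape}]
Each triangle $T$ belongs to one of four classes:
\begin{itemize}
\item[(I)] $T\not\subset\{y\le\frac12\}$ and $\operatorname{dist}(T,V)\ge R/n$;
\item[(II)] $T\not\subset\{y\le\frac12\}$ and $\operatorname{dist}(T,v)<R/n$ for some $v\in V$;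
\item[(III)] $T\subset\{y\le\frac12\}$, and $y_T>R/n$ or $|x_T-p_i|>R/n$ for all $i$;
\item[(IV)] $T\subset\{y\le\frac12\}$, $y_T\le R/n$, and $|x_T-p_i|\le R/n$ for some $i$.
\end{itemize}
A triangle with vertex $q_i$ has $y_T<\frac1n$ and $|x_T-p_i|<\frac2n$, so it is in class (IV). Hence $\psi=F$ on the vertices of triangles in classes (I)--(III).

\emph{Class (I).} For $n>4$ the triangle $T$ is disjoint from $\{y<\frac14\}$, so $|F''/F'|\le M+\frac n{5R}$ on $T$ by Lemma~\ref{lem:derivative}(b). Since $|z-z_T|<\frac1n$ on $T$, Lemma~\ref{lem:integrate} applies with $A=\frac Mn+\frac1{5R}$ and $B=0$. By \eqref{eq:Reta}, $|E_a|<\delta$ for large $n$, and \eqref{eq:delta} gives the claim with the equilateral model.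

\emph{Class (II).} Let $z$ be the coordinate of $\mathcal C$ centered at $v$ and $Z=nz$. For large $n$ the triangle $T$ lies in the star of $v$, and in the variable $Z$ it is a lattice triangle $T'$ of $\mathcal C$ whose vertices $Z_a$ satisfy $|Z_a|\le R+1$. With $f$ as in the proof of Lemma~\ref{lem:derivative}(b), Taylor's formula $f(w)=f(0)+f'(0)w+O(|w|^2)$ gives
\[
\frac{F(a)-F(v)}{f'(0)\,n^{-6/5}}=Z_a^{6/5}+O\big((R+1)^{12/5}n^{-6/5}\big).
\]
So $\psi[T]$ is directly similar to a triangle whose vertices differ from those of $P[T']$, with $\beta=\frac65$, by an amount that tends to $0$ uniformly. Only finitely many $T'$ occur, independently of $n$, and each $P[T']$ is nondegenerate and positively oriented by Lemma~\ref{lem:pattern}. So for large $n$ the orientation is positive and the angles are within $\varepsilon/2$ of those of $P[T']$.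

\emph{Class (III).} We claim that for large $n$ and all $z=x+iy\in T$ with $y>0$,
\begin{equation}\label{eq:III}
\Big|\frac{F''(z)}{F'(z)}\Big|\le M+\frac{2n}{R-1}+\frac{2\eta}{\pi y}.
\end{equation}
If $y_T>R/n$, then $|t-z|\ge y\ge\frac{R-1}n$ for all real $t$, so the integral term in Lemma~\ref{lem:derivative}(a) is at most $\frac1\pi\cdot2\pi\cdot\frac n{R-1}$. Otherwise the interval $I=[x_T-\frac Rn,x_T+\frac Rn]$ contains no $p_i$, and $\nu(I)<2\eta$ by \eqref{eq:small} once $2R/n\le r_0$. For $t\in I$ use $|t-z|\ge y$, and for $t\notin I$ use $|t-z|\ge|t-x|\ge\frac{R-1}n$. This proves \eqref{eq:III}.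

Let $a$ be a vertex of $T$ and $z(s)=a+s(z_T-a)$. Since $\operatorname{Im}a\ge0$, we have $\operatorname{Im}z(s)\ge sy_T$. Moreover $|z_T-a|=\frac1{\sqrt3n}$, and $y_T\ge\frac1{2\sqrt3n}$, the radius of the incircle of $T$. Hence
\[
\int_{z(s)}^{z_T}\frac{|dz|}y\le\frac{|z_T-a|}{y_T}\int_s^1\frac{d\sigma}\sigma\le2\log\frac1s .
\]
Integrating \eqref{eq:III} along the segment, we see that Lemma~\ref{lem:integrate} applies with $A=\frac Mn+\frac2{R-1}$ and $B=\frac{4\eta}\pi<1$. By \eqref{eq:Reta}, $|E_a|<\delta$ for large $n$, and the model is equilateral.

\emph{Class (IV).} Write $p=p_i$, $q=q_i$, $\beta=\beta_i$ and $Z=n(z-p)$. The vertices of $T$ have $|Z|\le\sqrt2R+1\le3R$; for large $n$ none of them is a $q_j$ with $j\ne i$. We factor out the power map. On the half-disc $\{|z-p|<\frac14,\ y>0\}$ write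
\[
F'(z)=(z-p)^{\beta-1}e^{g(z)},\qquad 0<\arg(z-p)<\pi,
\]
with $g$ holomorphic, so that $g'=\frac{F''}{F'}-\frac{\beta-1}{z-p}$. The atom at $p$ contributes exactly $\frac1\pi\cdot\frac{\pi(1-\beta)}{p-z}=\frac{\beta-1}{z-p}$ to the integral term in Lemma~\ref{lem:derivative}(a), so $|g'(z)|\le M+\frac1\pi\int\frac{d\nu(t)}{|t-z|}$, the integral being over $|t-x|<\frac12$, $t\ne p$. This time we need the error to tend to $0$, not just to be small, so we split the remaining mass at a scale between $1/n$ and $1$. Put
\[
\tau_n=\tfrac1\pi\,\nu\big(\{t:\ 0<|t-p|\le n^{-1/2}\}\big),
\]
which tends to $0$ because the sets decrease to the empty set. Let $|Z|\le3R$, $y>0$ and $\sqrt n>3R$. For $|t-p|\le n^{-1/2}$ use $|t-z|\ge y$, and for $|t-p|>n^{-1/2}$ use $|t-z|\ge(\sqrt n-3R)/n$. This gives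
\begin{equation}\label{eq:gprime}
|g'(z)|\le M+\frac{2n}{\sqrt n-3R}+\frac{\tau_n}y .
\end{equation}

Let $z^*=p+i/n$. Let $Z=\rho e^{i\vartheta}$ with $0<\rho\le3R$ and $0<\vartheta<\pi$, and put $\theta=\min(\vartheta,\pi-\vartheta)$. Join $z^*$ to $z$ by going vertically to $p+i\rho/n$ and then along the circle about $p$. The path stays in $|Z|\le3R$ and has length at most $(3R+\frac\pi2\,3R)/n\le8R/n$. On the vertical part $\int\frac{|dz|}y=|\log\rho|$, and on the circular part $\int\frac{|dz|}y=\int_\theta^{\pi/2}\frac{d\theta'}{\sin\theta'}=\log\cot\frac\theta2$. By \eqref{eq:gprime},
\begin{equation}\label{eq:gosc}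
|g(z)-g(z^*)|\le A_n+\tau_n\Big(|\log\rho|+\log\cot\frac\theta2\Big),\qquad A_n=8R\Big(\frac Mn+\frac2{\sqrt n-3R}\Big)\to0 .
\end{equation}

Let $a\ne q$ be a vertex of $T$. Then $Z_a=\lambda_a+n(q-p)$ with $\lambda_a=n(a-q)\in\Lambda\cap H$ and $\lambda_a\ne0$, so $\rho_a=|Z_a|$ lies in $[\frac12,3R]$. Integrate $F'$ from $p$ vertically to $p+i\rho_a/n$ and then along the circle about $p$ to $a$. The bounds below show that the integral converges absolutely, and $F$ is continuous at the ends, so
\[
F(a)-F(p)=n^{-\beta}e^{g(z^*)}\int_0^{Z_a}Z^{\beta-1}e^{g(z)-g(z^*)}\,dZ=n^{-\beta}e^{g(z^*)}\Big(\frac{Z_a^\beta}\beta+\mathcal E_a\Big),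
\]
where $\mathcal E_a=\int_0^{Z_a}Z^{\beta-1}(e^{g(z)-g(z^*)}-1)\,dZ$. On the vertical part $\theta=\frac\pi2$, so the cotangent term in \eqref{eq:gosc} vanishes; on the circular part $|Z^{\beta-1}dZ|=\rho_a^\beta\,d\theta$ and $|\log\rho_a|\le\log3R$. Hence
\[
|\mathcal E_a|\le\int_0^{3R}r^{\beta-1}\Big(e^{A_n}\max\big(r,\tfrac1r\big)^{\tau_n}-1\Big)dr+(3R)^\beta\int_0^{\pi/2}\Big(e^{A_n}\big(3R\cot\tfrac\theta2\big)^{\tau_n}-1\Big)d\theta .
\]
The right side does not depend on $a$ or $T$. Both integrands tend to $0$ pointwise. Once $A_n\le1$ and $\tau_n\le\frac\beta2$, they are dominated by $e\,r^{\beta-1}\max(r,\frac1r)^{\beta/2}$ and by $e\,(6R/\theta)^{1/2}$, because $1\le\cot\frac\theta2\le\frac2\theta$; these functions are integrable since $\beta>0$. So $\mathcal E_a\to0$ uniformly.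

Let $T'=n(T-q)$, a lattice triangle in $H$ within distance $3R+1$ of $0$; only finitely many $T'$ occur. Apply to $\psi[T]$ the similarity $w\mapsto\beta n^\beta e^{-g(z^*)}(w-F(p))$. A vertex $\psi(a)$ with $a\ne q$ goes to $(\lambda_a+n(q-p))^\beta+\beta\mathcal E_a$, which differs from $\lambda_a^\beta$ by an amount tending to $0$ uniformly, by \eqref{eq:dirichlet} and the continuity of $P$ on $H$. The vertex $\psi(q)=F(p)$, if present, goes to $0=P(0)$. As in class (II), Lemma~\ref{lem:pattern} gives the claim with the model $P[T']$, $\beta=\beta_i$.
\end{proof}

\section{The triangulation of $2K$}\label{sec:assemble}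

Let $n$ be large as in Proposition~\ref{prop:shape}. Let $w_1,\dots,w_{5n}$ be the $\psi$-images of the boundary vertices of $X_n$, in order, and use the notation $W,Q,J_j,e_j,C_j,D_j$ of Lemma~\ref{lem:inscribed}. The arc $J_j$ is the image under $F$ of an open interval of length at most $2/n$ that contains no $p_i$, because the $p_i$ are among the points $F^{-1}(w_j)$. Let $d_n$ be the largest distance $|F(z)-F(z')|$ for points $z,z'\in\Sigma$ at distance at most $2/n$; by uniform continuity $d_n\to0$. All arcs $J_j$, all caps $C_j$ and all triangles $\psi[T]$ have diameter at most $d_n$. In particular $W$ approximates three non-collinear points of $\partial K$, so it is not contained in a line when $n$ is large.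

\subsection{The triangles $\psi[T]$ tile the inscribed polygon}

So far we know the shape of each $\psi[T]$ but not that they fit together without overlap. This follows from the orientation alone, by a degree count. Let $\Psi:\Sigma\to\mathbb C$ be the continuous map that extends $\psi$ and is affine on each triangle of $X_n$.

\begin{lemma}\label{lem:embed}
$\Psi$ is a homeomorphism of $\Sigma$ onto $Q$ that maps $\partial\Sigma$ onto $\partial Q$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:inscribed}(a), $\Psi$ maps $\partial\Sigma$ homeomorphically and counterclockwise onto $\partial Q$. Call a point $y\in\mathbb C$ generic if it is not on the image of an edge. The positively oriented boundary of $\psi[T]$ has winding number $1$ or $0$ about a generic $y$, according to whether $y\in\psi[T]$ or not. In the sum over all $T$ each interior edge occurs twice with opposite directions, so the number of triangles $\psi[T]$ that contain $y$ equals the winding number of $\partial Q$ about $y$. It is $1$ for generic $y\in Q$ and $0$ for generic $y\notin Q$. Generic points are dense in each $\psi[T]$ and in $Q$, and these sets are closed, so $\Psi(\Sigma)=Q$.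

Next, $\Psi$ is a local homeomorphism at interior points of $\Sigma$. Inside a triangle it is an invertible affine map. At a point inside an interior edge $ab$, the adjacent triangles are positively ordered as $(a,b,c)$ and $(b,a,d)$, so their images lie on opposite sides of the line through $\psi(a),\psi(b)$. At an interior vertex $v$ the images of the triangles of its star follow each other counterclockwise around $\psi(v)$, with angle sum $2\pi l$ for an integer $l\ge1$; generic points near $\psi(v)$ lie in $l$ of them, so $l=1$, and $\Psi$ is a homeomorphism from a neighborhood of $v$ onto a neighborhood of $\psi(v)$.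

Thus $\Psi$ is open on $\operatorname{int}\Sigma$ and maps it into $\operatorname{int}Q$. If two distinct interior points had the same image, the images of disjoint neighborhoods would share a generic point. Its two preimages lie in different triangles, since $\Psi$ is injective on each triangle, and this contradicts the count above. So $\Psi$ is a continuous bijection between compact spaces.
\end{proof}

\subsection{Absorbing the lenses}

The triangles $\psi[T]$ and $\psi[T]'$ cover $Q\cup Q'$. The lenses remain, and a curved arc of $\partial K$ cannot serve as an edge. We attach each lens to one of the two triangles next to it. For a triangle $T$ of $X_n$ put $T^+=\psi[T]\subset K$, and put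
\[
T^-=\psi[T]'\ \text{ if $T$ has no boundary edge},\qquad T^-=\psi[T]'\cup D_j\ \text{ if $e_j$ is an edge of $\psi[T]$};
\]
by \eqref{eq:meets} there is at most one such $j$. See Figure~\ref{fig:lens}. If $D_j$ is degenerate, then $T^-=\psi[T]'$ and $e_j=e_j'$. If not, $\psi[T]'$ meets $D_j$ exactly in $e_j'$ by Lemma~\ref{lem:inscribed}(b), so $T^-$ is a closed disc bounded by two edges of $\psi[T]'$ and the chord $e_j\subset K$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\fill[gray!30] (0,0) .. controls (1,-0.6) and (2,-0.6) .. (3,0) -- cycle;
\draw (-0.7,0.5)--(0,0) .. controls (1,-0.6) and (2,-0.6) .. (3,0)--(3.7,0.5);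
\draw (0,0)--(1.5,2.4)--(3,0);
\draw[very thick] (0,0)--(3,0);
\node at (1.5,0.95) {$T^+$}; \node at (1.5,0.22) {$e_j$}; \node at (1.5,-0.23) {$C_j$};
\node at (3.3,2) {$K$};
\begin{scope}[xshift=6cm]
\fill[gray!30] (0,0) .. controls (1,-0.6) and (2,-0.6) .. (3,0) -- (1.5,2.4) -- cycle;
\draw (-0.7,0.5)--(0,0) .. controls (1,-0.6) and (2,-0.6) .. (3,0)--(3.7,0.5);
\draw[dashed] (0,0)--(3,0);
\draw[very thick] (0,0)--(1.5,2.4)--(3,0);
\node at (1.5,0.95) {$\psi[T]'$}; \node at (1.5,-0.23) {$C_j'$};
\node at (3.3,2) {$K'$};
\end{scope}
\end{tikzpicture}
\caption{The two sides $K$ and $K'$ of the double near a chord $e_j$; they are glued along the curved boundary. The shaded parts form one triangle $T^-$ of the double, bounded by the three thick segments. It shares the edge $e_j$ with the planar triangle $T^+$. The dashed chord is not an edge of the triangulation.}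
\label{fig:lens}
\end{figure}

\begin{lemma}\label{lem:triangulation}
The discs $T^+$ and $T^-$ form a geodesic triangulation of $2K$ in which every edge is a straight segment in one side and every triangle has diameter at most $3d_n$.
\end{lemma}

\begin{proof}
All edges are straight segments in one side, which exist because $K$ is convex and are shortest paths by Lemma~\ref{lem:paths}(a). A disc $T^-$ is the union of at most three convex sets of diameter at most $d_n$, each in one side, with consecutive ones intersecting, so its diameter in $2K$ is at most $3d_n$.

Let $Y$ be the double of $X_n$: two copies $X_n^+,X_n^-$ glued along $\partial\Sigma$. Two triangles of $Y$ meet in nothing, a vertex of both, or an edge of both. For triangles from the same copy this holds because $X_n$ is a simplicial complex. For triangles $T,S$ from different copies the intersection is $(T\cap\partial\Sigma)\cap(S\cap\partial\Sigma)$. By \eqref{eq:meets} each factor is empty, a vertex or an edge of a cycle of length $5n\ge5$, and two different edges of such a cycle share at most one vertex.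

It remains to find a homeomorphism $\Xi:Y\to2K$ that maps the two copies of each $T$ onto $T^+$ and $T^-$, edges to edges. On $X_n^+$ let $\Xi=\Psi$. On the interior edges of $X_n^-$, and on its triangles without boundary edge, let $\Xi$ be the copy $\Psi'$ of $\Psi$ in $K'$; this agrees with $\Psi$ at the boundary vertices, since $w_j=w_j'$. On a triangle $T$ of $X_n^-$ with a boundary edge, $\Xi$ is already defined as a homeomorphism of $\partial T$ onto $\partial T^-$; extend it to a homeomorphism of the discs. The map $\Xi$ is continuous, and it is onto because $2K=Q\cup Q'\cup\bigcup_jD_j$. For injectivity, split $Y$ into $X_n^+$, the open interior edges and interior vertices of $X_n^-$, and the open triangles of $X_n^-$. By Lemma~\ref{lem:embed}, $\Xi$ is injective on $X_n^+$ with image $Q$. The image of each remaining piece is its image under $\Psi'$, together with the set $D_j\setminus e_j$ in the case of an open triangle with a nondegenerate lens $D_j$. The images under $\Psi'$ are pairwise disjoint and lie in $(\operatorname{int}Q)'$, which is disjoint from $K$. By Lemma~\ref{lem:inscribed}(b), $D_j\setminus e_j$ contains no point of $W$, so it misses the other lenses; it misses $Q$, because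 it meets $K$ in $C_j\setminus e_j$; and it misses $(\operatorname{int}Q)'$, because it meets $Q'$ only in $e_j'$. So the images of the pieces are pairwise disjoint, $\Xi$ is injective on each, and $\Xi$ is a continuous bijection of compact spaces.
\end{proof}

\subsection{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We may assume $\varepsilon<1$. Take the triangulation of Lemma~\ref{lem:triangulation} with $n$ so large that $3d_n<\varepsilon$ and $2/n\le r_0$. The angles of $T^+$, and of $T^-$ when no lens is attached, are those of $\psi[T]$. If $T^-=\psi[T]'\cup D_j$, the angle at the vertex opposite to $e_j$ is that of $\psi[T]$, and at an end $w$ of $e_j$ the directions into $T^-$ are those into $\psi[T]'$, $C_j'$ and $C_j$; so the angle is that of $\psi[T]$ plus $2\kappa_w$. By Lemma~\ref{lem:cap} and \eqref{eq:small},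
\[
0\le2\kappa_w\le2\mu(J_j)<4\eta<\varepsilon/2 .
\]
This is the second place where it matters that the large corners are vertices. With Proposition~\ref{prop:shape}, every angle $\theta$ of the triangulation satisfies
\begin{equation}\label{eq:final}
\theta_0-\tfrac\varepsilon2\le\theta<\theta_0+\varepsilon\qquad\text{for some angle $\theta_0$ of a model triangle.}
\end{equation}
By Lemma~\ref{lem:pattern}, $\theta_0\le\max\{\frac\pi3,\frac{2\pi}5,\max_i(\frac\pi2-\frac{\alpha_i}6)\}\le\max\{\frac{2\pi}5,\frac\pi2-\frac{\alpha_*}6\}$. The last quantity is less than $\frac\pi2$ because $\alpha_*>0$, so the triangulation is acute when $\varepsilon$ is small.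
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) The upper bound follows from Theorem~\ref{thm:main} as $\varepsilon\to0$. If $K$ has corners, the lower bound is Proposition~\ref{prop:lower}(b) for a corner with $\alpha(c)=\alpha_*$. If not, $\alpha_*=\pi$ and the lower bound is $\frac\pi6$, which is weaker than Proposition~\ref{prop:lower}(a). If $\alpha_*\le\frac{3\pi}5$, then $\frac\pi2-\frac{\alpha_*}6\ge\frac{2\pi}5$, so $\frac\pi2-\frac{\alpha_*}3\le m(K)\le\frac\pi2-\frac{\alpha_*}6$, which is the two-sided estimate for the margin. Planar triangles $K$ with smallest angle tending to $0$ have $m(K)\to\frac\pi2$, so no bound less than $\frac\pi2$ serves all $K$.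

(2) If $\partial K$ is $C^1$, there are no corners and $\alpha_*=\pi$. The upper bound in (1) is $\max\{\frac{2\pi}5,\frac\pi3\}=\frac{2\pi}5$, and Proposition~\ref{prop:lower}(a) gives $m(K)\ge\frac{2\pi}5$. By (T1) the measure $\nu$ has no atoms, so $k=0$ in Section~\ref{sec:shape}, and the model triangles are equilateral or belong to $\beta=\frac65$. By Lemma~\ref{lem:pattern}(ii) their angles lie in $[54^\circ,72^\circ]$, and \eqref{eq:final} places all angles of the triangulation in $(54^\circ-\varepsilon,\,72^\circ+\varepsilon)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{duren}
Duren, \emph{Univalent Functions}.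

\bibitem{problem}
\texttt{https://core.ac.uk/download/pdf/82681819.pdf}

\end{thebibliography}
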